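# The congruence order of $\ell_1^m$ is infinite for every $m\ge 3$

## Main theorem: a ladder that fails only as a whole

Throughout, $\ell_1^m$ is $\mathbb R^m$ with $d_{\ell_1}(x,y)=\sum_{k=1}^m|x_k-y_k|$, and "embeds" always means "embeds isometrically".

**Theorem 1.** Let $n\ge 3$, and let
$$X_n=\{x^-,x^+\}\cup\{p_i,q_i,r_i:0\le i\le n\},\qquad |X_n|=3n+5 .$$
Put $f(p_i)=f(q_i)=f(r_i)=6i$, $f(x^-)=-3$, $f(x^+)=6n+3$. Let $\omega$ be the symmetric function on pairs of distinct points of $X_n$ with

* $\omega=3$ for two distinct points among $p_i,q_i,r_i$ with the same $i$,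
* $\omega=1$ for the pairs $\{p_i,q_{i+1}\}$, $\{q_i,r_{i+1}\}$, $\{r_i,p_{i+1}\}$ with $0\le i<n$,
* $\omega=2$ for $\{x^-,r_0\}$ and $\{r_n,x^+\}$,
* $\omega=0$ for all other pairs.

Set $d(u,v)=|f(u)-f(v)|+2\omega(u,v)$ for $u\neq v$ and $d(u,u)=0$. Then $d$ is an integer-valued metric on $X_n$, and:

(a) every proper subspace of $X_n$ embeds in $\ell_1^3$ (even in $\mathbb Z^3$);

(b) $X_n$ does not embed in $\ell_1^3$.

**Corollary.** The congruence order of $\ell_1^3$ is infinite.

**Theorem 2.** For every $m\ge 3$ the congruence order of $\ell_1^m$ is infinite. Consequently the congruence order of $\ell_1^m$ is finite if and only if $m\le 2$ (it is $4$ for $m=1$ by Menger's classical theorem, and $6$ for $m=2$ by Bandelt and Chepoi).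

Now we unpack this. Suppose somebody hands us a metric space $X$ and asks whether it sits inside $\ell_1^3$. We are allowed to look at only $k$ points of $X$ at a time. Is there a $k$ such that these partial inspections always suffice?

**Definition (congruence order).** The congruence order of a metric space $M$ is the smallest integer $k$ with the following property: for every metric space $X$, $X$ embeds in $M$ if and only if every subspace $Y\subseteq X$ with $|Y|\le k$ embeds in $M$. If there is no such integer, the congruence order is infinite.

The question of finding the congruence order of $\ell_1^3$, and of deciding whether it is finite, is posed in "Discrete metric spaces" (https://github.com/Francis-Lazarus/Francis-Lazarus.github.io). The results around it that may be quoted are these. Bandelt and Chepoi (1995) proved that a metric space embeds in $\ell_1^2$ if and only if each of its subspaces with at most 6 points does, and consequently the congruence orders of $\ell_1^2$ and of $\ell_\infty^2$ (the maximum metric on $\mathbb R^2$) are both 6. Bandelt, Chepoi and Laurent (1997) showed that the congruence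 order of $\ell_1^m$ is at least $m^2$ for odd $m\ge3$ and at least $m^2-1$ for even $m\ge4$. Erickson (2004) showed that the congruence order of $\ell_\infty^3$ is infinite. For $\ell_1^3$ the bound $\ge 10$ is known.

*Theorem 1 gives the Corollary.* Given $k$, choose $n\ge3$ with $3n+5>k$. A subspace of $X_n$ with at most $k$ points is proper, so it embeds by (a), while $X_n$ does not embed by (b). So no $k$ has the required property.

It helps to read $X_n$ as a ladder. The three points $p_i,q_i,r_i$ form "level $i$", at height $6i$, and any two of them are at distance $6$. Below the ladder is a cap $x^-$ at height $-3$ and above it a cap $x^+$ at height $6n+3$. Between points of different height the distance is just the difference of heights, with two kinds of exceptions. The twisted neighbors $p_i\to q_{i+1}$, $q_i\to r_{i+1}$, $r_i\to p_{i+1}$ have distance $8$ instead of $6$. The cap pairs $\{x^-,r_0\}$ and $\{r_n,x^+\}$ have distance $7$ instead of $3$.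

## The line, and where its proof stops in dimension three

On the line, the question can be answered by hand.

*Three points are not enough.* Take the four-cycle $c_1,c_2,c_3,c_4$ with neighbors at distance $1$ and opposite points at distance $2$. Each three points have distances $1,1,2$, so they embed in $\mathbb R$. All four do not: with $c_1$ at $0$ and $c_3$ at $2$, both $c_2$ and $c_4$ must sit at $1$, but $d(c_2,c_4)=2$. Hence no $k\le 3$ works.

*Four points are enough.* Let all subspaces of $X$ with at most $4$ points embed in $\mathbb R$. If $|X|\le1$ there is nothing to do. Otherwise fix two points $x_0\neq x_1$ as a frame. For each $u$ there is exactly one embedding of $\{x_0,x_1,u\}$ with $x_0\mapsto0$ and $x_1\mapsto d(x_0,x_1)$, since a real number is determined by its distances to two distinct reals. Call the image of $u$ under it $\varphi(u)$. For two points $u,v$, embed $\{x_0,x_1,u,v\}$ with the same normalization. By uniqueness $u$ and $v$ land at $\varphi(u)$ and $\varphi(v)$, so $|\varphi(u)-\varphi(v)|=d(u,v)$. Thus $\varphi$ embeds $X$, and the congruence order of $\ell_1^1=\mathbb R$ is $4$.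

A sensible person would now try the same proof in $\ell_1^3$: fix a bounded number of points as a frame, show that every other point has only one possible position relative to it, and then check pairs. The step that breaks is uniqueness, and it breaks with a real parameter. Take $N\ge3$, $a\in[0,3]$ and $b=3-a$, and place
$$s=(-N,-N,-N),\quad t=(N,N,N),\quad p=(0,0,0),\quad q=(a,b,-3),\quad r=(-b,3,-a).$$
All coordinates of $p,q,r$ lie in $[-3,3]$ and their coordinate sums are $0$. So $p,q,r$ have distance $3N$ from $s$ and from $t$, and $d(s,t)=6N$. Moreover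
$$q-p=(a,b,-3),\qquad r-q=(-3,a,b),\qquad p-r=(b,-3,a),$$
and each of these vectors has $\ell_1$-norm $6$. So for every $a$ this is the same five-point metric space. But the absolute values of the entries of $q-p$ form the multiset $\{a,b,3\}$, and this multiset does not change under translations, permutations of coordinates and reflections of coordinates. The placements for $0\le a\le \frac32$ are therefore different positions even up to these moves, and the frame $s,t,p$ does not determine where $q$ is.

We will use this parameter instead of fighting it. Each level of the ladder is an equilateral triple of this kind, so each level $i$ has a hidden number $a_i\in[0,3]$. The distances are designed so that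

* the bottom cap forces $a_0\le1$,
* consecutive levels force $a_{i+1}\le a_i$,
* the top cap forces $a_n\ge2$.

Together these are contradictory. The contradiction needs every link of a chain whose length we may choose. If one point is missing, one link is broken, and there the parameter can jump from $1$ to $2$.

How close the levels are matters. Suppose we stacked levels with height difference $18$, with $\omega=0$ between them. The triple $0,(a,b,-3),(-b,3,-a)$ has coordinatewise maximum $(a,3,0)$. A triple of the same form with parameters $a',b'$, shifted by $(6,6,6)$, has coordinatewise minimum $(6-b',6,3)$. Since $6-b'\ge3\ge a$, every lower point is below every upper point, whatever $a$ and $a'$ are, and nothing is transmitted. The height difference $6$ and the value $\omega=1$ on the twisted pairs make the levels interact.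

## Coordinate sums and the excess $D$

The purpose of this section is to turn distances into one-sided order data.

**Notation.** For $x,y\in\mathbb R^3$ put $\sigma(x)=x_1+x_2+x_3$ and $e=(1,1,1)$. Write $x\le y$ for the coordinatewise order, and $x\wedge y$, $x\vee y$ for the coordinatewise minimum (meet) and maximum (join). The *excess* of $x$ over $y$ is
$$D(x,y)=\sum_{k}\max(x_k-y_k,0).$$

Since $|\tau|=-\tau+2\max(\tau,0)$ for every real $\tau$, summing with $\tau=x_k-y_k$ gives
$$d_{\ell_1}(x,y)=\sigma(y)-\sigma(x)+2D(x,y).\tag{1}$$
Also $D(x,y)=0$ if and only if $x\le y$. If $\sigma(x)=\sigma(y)$, then applying (1) in both orders gives $D(x,y)=D(y,x)$.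

*Example.* Let $x=(0,0,-3)$ and $y=(-2,3,-1)$. Then $\sigma(x)=-3$, $\sigma(y)=0$, and $D(x,y)=2$, contributed by the first coordinate alone. Formula (1) gives $3+4=7$, and directly $|2|+|-3|+|-2|=7$.

Formula (1) has the same shape as the definition of $d$ on $X_n$. Let $S\subseteq X_n$ and let $\varphi:S\to\mathbb R^3$ satisfy $\sigma(\varphi(u))=f(u)+\text{const}$. Then $\varphi$ is isometric if and only if
$$D(\varphi(u),\varphi(v))=\omega(u,v)\quad\text{for all distinct }u,v\in S\text{ with }f(u)\le f(v).\tag{2}$$
Indeed, for $f(u)\le f(v)$ the $\ell_1$-distance is $f(v)-f(u)+2D(\varphi(u),\varphi(v))$ and the required distance is $f(v)-f(u)+2\omega(u,v)$. For $f(u)=f(v)$ the order of the two points does not matter, by the symmetry of $D$ just noted.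

So $\omega(u,v)=0$ says "$u$ is below $v$", and $\omega(u,v)=c$ says "$u$ sticks out above $v$ by a total of $c$".

**Betweenness.** If $d(x,u)+d(u,y)=d(x,y)$ in $\ell_1^m$, then $u_k$ lies between $x_k$ and $y_k$ for every $k$. This holds because $|x_k-u_k|+|u_k-y_k|\ge|x_k-y_k|$ for each $k$, and equality of the sums forces equality for each $k$.

## Equilateral triples in a plane of constant coordinate sum

This section shows that the one-parameter family found above is, up to one mirror version, everything, and that the parameter can be read off from the triple.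

**Lemma 3.** Let $p,q,r\in\mathbb R^3$ have equal $\sigma$ and let $D=3$ for each pair. Then, after a permutation of coordinates, there are $a,b\ge0$ with $a+b=3$ such that one of the following holds:

(I) $q-p=(a,b,-3)$, $\ r-q=(-3,a,b)$, $\ p-r=(b,-3,a)$;

(II) $q-p=(-b,-a,3)$, $\ r-q=(3,-b,-a)$, $\ p-r=(-a,3,-b)$.

In both cases
$$\sigma(p\wedge q\wedge r)=\sigma(p)-3-b,\tag{3}$$
so $b$, and $a=3-b$, are determined by the ordered triple.

*Proof.* Let $u=q-p$, $v=r-q$, $w=p-r$, so that $u+v+w=0$.

**Step 1: what a single difference vector looks like.** Each of $u,v,w$ has coordinate sum $0$ and positive part of sum $3$, hence also negative part of sum $-3$. So all entries lie in $[-3,3]$. There is at least one positive and at least one negative entry, and there are only three entries. So the positive entries or the negative entries consist of a single one, which is then $3$ or $-3$. Finally, if an entry is $3$, the positive part is used up, so the other two entries are $\le0$ and sum to $-3$. Likewise, if an entry is $-3$, the other two are $\ge0$ and sum to $3$.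

**Step 2: the case where two vectors have an entry $\pm3$ in the same coordinate.** Say $|y_k|=|y'_k|=3$ for two of the vectors, and let $y''$ be the third. If $y_k=y'_k$, then $|y''_k|=6$, impossible. So, naming the two vectors suitably, $y_k=3$, $y'_k=-3$, $y''_k=0$. Write the coordinates in the order $(k,l,h)$. By Step 1 there are $\alpha,\beta\in[0,3]$ with
$$y=(3,-\alpha,\alpha-3),\qquad y'=(-3,\beta,3-\beta),\qquad y''=-(y+y')=(0,\alpha-\beta,\beta-\alpha).$$
The positive part of $y''$ has sum $3$, so $|\alpha-\beta|=3$. Hence $(\alpha,\beta)=(3,0)$, giving $(3,-3,0),(-3,0,3),(0,3,-3)$, or $(\alpha,\beta)=(0,3)$, giving $(3,0,-3),(-3,3,0),(0,-3,3)$. In both cases the three vectors have an entry $+3$ in three distinct coordinates.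

**Step 3: the remaining case.** Now no coordinate has absolute value $3$ in two of the vectors. By Step 1 each vector has an entry $\pm3$, so these entries sit in three distinct coordinates. We claim that their signs agree. If not, two of the vectors $y,y'$ and coordinates $k\neq l$ satisfy $y_k=-3$, $y'_l=3$. By Step 1, $y'_k\le0$, so the third vector has $y''_k=3-y'_k\ge3$. Hence $y''_k=3$, and coordinate $k$ has absolute value $3$ in both $y$ and $y''$, which is excluded in this case.

**Step 4: the normal form.** In all cases there is a sign $\theta\in\{1,-1\}$ such that, after a permutation of coordinates, $u_3=v_1=w_2=3\theta$.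

Let $\theta=-1$. By Step 1, $u=(a,b,-3)$ with $a,b\ge0$ and $a+b=3$. From $u+v+w=0$ in coordinates 1 and 2, $w_1=3-a=b$ and $v_2=3-b=a$. Zero coordinate sums give $v_3=3-a=b$ and $w_3=3-b=a$. This is (I).

Let $\theta=1$. By Step 1, $u=(-b,-a,3)$ with $a,b\ge0$ and $a+b=3$. From $u+v+w=0$, $w_1=b-3=-a$ and $v_2=a-3=-b$. Zero sums give $v_3=-3+b=-a$ and $w_3=-3+a=-b$. This is (II).

**Step 5: reading off $b$.** Translate so that $p=0$. In (I), $q=(a,b,-3)$ and $r=(-b,3,-a)$, and the meet of $0,q,r$ is $(-b,0,-3)$. In (II), $q=(-b,-a,3)$ and $r=(a,-3,b)$, and the meet is $(-b,-3,0)$. Both have $\sigma=-3-b$, which is (3). The left side of (3) does not depend on the permutation of coordinates or on the type, so $b$ is well defined. $\square$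

We call $a$ the *parameter* of the triple $(p,q,r)$.

*Example.* The triple $(0,0,0),(1,2,-3),(-2,3,-1)$ is of type (I) with $a=1$, $b=2$. Its meet is $(-2,0,-3)$, with $\sigma=-5=0-3-2$.

## Two consecutive levels: the parameter cannot increase

The next lemma is the core of the proof. Its purpose is to see what the data between level $i$ and level $i+1$ say about the two parameters.

**Lemma 4.** Let $(p,q,r)$ and $(p',q',r')$ be triples as in Lemma 3, with parameters $a$ and $a'$, and let $\sigma(p')=\sigma(p)+6$. Suppose that
$$p'\ge p,q,\quad D(r,p')=1;\qquad q'\ge q,r,\quad D(p,q')=1;\qquad r'\ge r,p,\quad D(q,r')=1.$$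
Then $a'\le a$.

*Proof.* Permuting and translating coordinates (simultaneously for all six points), we may assume $p=0$ and that $(p,q,r)$ is exactly in form (I) or (II). Put $b=3-a$. The plan is to find one coordinate of each of $p',q',r'$ exactly. These are three different coordinates, and they bound the meet of the upper triple.

*Type (I):* $q=(a,b,-3)$, $r=(-b,3,-a)$.

* $p'\ge p\vee q=(a,b,0)$. In $D(r,p')$, coordinate 1 contributes nothing since $-b-p'_1\le -b-a\le0$, and coordinate 3 contributes nothing since $-a-p'_3\le-a\le0$. So $3-p'_2=1$, that is, $p'_2=2$.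
* $q'\ge q\vee r=(a,3,-a)$. In $D(p,q')$, coordinates 1 and 2 contribute nothing since $q'_1\ge a\ge 0$ and $q'_2\ge3$. So $-q'_3=1$, that is, $q'_3=-1$.
* $r'\ge r\vee p=(0,3,0)$. In $D(q,r')$, coordinate 2 contributes nothing since $b-r'_2\le b-3\le0$, and coordinate 3 contributes nothing since $-3-r'_3\le-3$. So $a-r'_1=1$, that is, $r'_1=a-1$.

Hence $\sigma(p'\wedge q'\wedge r')\le r'_1+p'_2+q'_3=(a-1)+2-1=a$.

*Type (II):* $q=(-b,-a,3)$, $r=(a,-3,b)$.

* $p'\ge p\vee q=(0,0,3)$. In $D(r,p')$, coordinate 2 contributes nothing since $-3-p'_2\le-3$, and coordinate 3 contributes nothing since $b-p'_3\le b-3\le0$. So $a-p'_1=1$, that is, $p'_1=a-1$.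
* $q'\ge q\vee r=(a,-a,3)$. In $D(p,q')$, coordinates 1 and 3 contribute nothing since $q'_1\ge a\ge0$ and $q'_3\ge 3$. So $-q'_2=1$, that is, $q'_2=-1$.
* $r'\ge r\vee p=(a,0,b)$. In $D(q,r')$, coordinate 1 contributes nothing since $-b-r'_1\le-b-a\le0$, and coordinate 2 contributes nothing since $-a-r'_2\le-a\le0$. So $3-r'_3=1$, that is, $r'_3=2$.

Hence $\sigma(p'\wedge q'\wedge r')\le p'_1+q'_2+r'_3=(a-1)-1+2=a$.

On the other hand, $\sigma(p')=6$, so (3) for the upper triple, with $b'=3-a'$, gives $\sigma(p'\wedge q'\wedge r')=6-3-b'=a'$. Therefore $a'\le a$. $\square$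

The upper triple may be of either type and may need a different permutation of coordinates. The proof does not care, because (3) is insensitive to both.

## The caps at the two ends

Here we see how one extra point below or above a level restricts its parameter.

**Lemma 5.** Let $(p,q,r)$ be a triple as in Lemma 3 with parameter $a$.

(i) If some $x$ satisfies $x\le p$, $x\le q$ and $D(x,r)=2$, then $a\le1$.

(ii) If some $x$ satisfies $x\ge p$, $x\ge q$ and $D(r,x)=2$, then $a\ge2$.

*Proof.* Normalize $p=0$ with the triple in form (I) or (II), and put $b=3-a$.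

(i) *Type (I).* Here $x\le p\wedge q=(0,0,-3)$ and $r=(-b,3,-a)$. In $D(x,r)$, coordinate 2 gives $x_2-3\le-3$ and coordinate 3 gives $x_3+a\le a-3\le0$. So only coordinate 1 contributes and $x_1+b=2$. Since $x_1\le0$, we get $b\ge2$, that is, $a\le1$.

*Type (II).* Here $x\le p\wedge q=(-b,-a,0)$ and $r=(a,-3,b)$. Coordinate 1 gives $x_1-a\le-b-a\le0$ and coordinate 3 gives $x_3-b\le-b\le0$. So $x_2+3=2$, that is, $x_2=-1$. Since $x_2\le-a$, we get $a\le1$.

(ii) *Type (I).* Here $x\ge p\vee q=(a,b,0)$ and $r=(-b,3,-a)$. Coordinate 1 gives $-b-x_1\le-b-a\le0$ and coordinate 3 gives $-a-x_3\le-a\le0$. So $3-x_2=2$, that is, $x_2=1$. Since $x_2\ge b$, we get $b\le1$, that is, $a\ge2$.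

*Type (II).* Here $x\ge p\vee q=(0,0,3)$ and $r=(a,-3,b)$. Coordinate 2 gives $-3-x_2\le-3$ and coordinate 3 gives $b-x_3\le b-3\le0$. So $a-x_1=2$, that is, $x_1=a-2$. Since $x_1\ge0$, we get $a\ge2$. $\square$

## Heights are forced, and $X_n$ does not embed

All three lemmas assume that the coordinate sum of a point is its height. An arbitrary embedding has no reason to respect this a priori. The caps and the length $n\ge3$ take care of it.

*Proof of Theorem 1(b).* Suppose that $X_n$ embeds in $\ell_1^3$, and identify its points with their images. Reflecting coordinates (each reflection $x_k\mapsto -x_k$ is an isometry), we may assume $x^-\le x^+$.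

**Step 1: $\sigma(u)-\sigma(x^-)=f(u)+3$ for all $u\in X_n$ other than $r_0,r_n$.** For $u=x^-$ this is trivial. Since $x^-\le x^+$, we have $\sigma(x^+)-\sigma(x^-)=d(x^-,x^+)=6n+6=f(x^+)+3$. For any other such $u$, the pairs $\{x^-,u\}$ and $\{u,x^+\}$ have $\omega=0$, so
$$d(x^-,u)+d(u,x^+)=(f(u)+3)+(6n+3-f(u))=6n+6=d(x^-,x^+).$$
By betweenness, $x^-\le u\le x^+$, and then $\sigma(u)-\sigma(x^-)=d(x^-,u)=f(u)+3$.

**Step 2: the same for $r_0$.** The pair $\{x^-,r_0\}$ is exceptional, so we argue from above. Let $u\in\{p_2,q_2,r_2\}$. Since $n\ge3$, $u\neq r_n$, so $d(u,x^+)=6n+3-12=6n-9$. The levels $0$ and $2$ are not adjacent, so $d(r_0,u)=12$. Hence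
$$d(r_0,u)+d(u,x^+)=12+(6n-9)=6n+3=d(r_0,x^+),$$
and $u$ is coordinatewise between $r_0$ and $x^+$. Suppose that $(r_0)_k>(x^+)_k$ for some $k$. Then $u_k\ge (x^+)_k$. By Step 1 also $u\le x^+$, so $u_k=(x^+)_k$. This holds for all three $u$. So $p_2,q_2,r_2$ have the same $k$-th coordinate and, by Step 1, the same value of $\sigma$, and therefore they lie on one line. But on a line one of three points is between the other two, so the largest of the three distances is the sum of the other two, and they cannot all equal $6$. This contradiction shows $r_0\le x^+$. Hence $\sigma(x^+)-\sigma(r_0)=d(r_0,x^+)=6n+3=f(x^+)-f(r_0)$.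

**Step 3: the same for $r_n$.** Let $u$ be any of the three points of level $n-2$. Since $n-2\ge1$, $u\neq r_0$, so $d(x^-,u)=6(n-2)+3=6n-9$. Also $d(u,r_n)=12$. Hence $d(x^-,u)+d(u,r_n)=6n+3=d(x^-,r_n)$, and $u$ is coordinatewise between $x^-$ and $r_n$. Suppose $(r_n)_k<(x^-)_k$ for some $k$. Then $u_k\le(x^-)_k$, and $u\ge x^-$ by Step 1, so $u_k=(x^-)_k$ for all three points of level $n-2$. As in Step 2, three points with pairwise distance $6$ would lie on a line, which is impossible. So $r_n\ge x^-$ and $\sigma(r_n)-\sigma(x^-)=d(x^-,r_n)=6n+3=f(r_n)+3$.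

**Step 4: the contradiction.** By Steps 1–3, $\sigma(u)=f(u)+\text{const}$ on all of $X_n$, so (2) holds for all of $X_n$. Thus each level is a triple as in Lemma 3. Let $a_i$ be the parameter of $(p_i,q_i,r_i)$.

For $0\le i<n$, condition (2) says that the points of levels $i$ and $i+1$ satisfy exactly the hypotheses of Lemma 4: the excesses $D(p_i,q_{i+1})$, $D(q_i,r_{i+1})$, $D(r_i,p_{i+1})$ are $1$, and the other six are $0$. So $a_{i+1}\le a_i$. Also $x^-\le p_0,q_0$ with $D(x^-,r_0)=2$, so $a_0\le1$ by Lemma 5(i). Finally $x^+\ge p_n,q_n$ with $D(r_n,x^+)=2$, so $a_n\ge2$ by Lemma 5(ii). Altogether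
$$2\le a_n\le a_{n-1}\le\dots\le a_0\le1,$$
a contradiction. $\square$

In Step 2 level 1 could not replace level 2, because $d(r_0,p_1)=8$ destroys the betweenness of $p_1$. If $n$ were $2$, the point $r_2=r_n$ would be lost, because $d(r_2,x^+)=7$. This is where $n\ge3$ is used.

## Deleting one point lets the parameter jump

We now prove part (a). A proper subspace misses some point $y$, and a subspace of an embeddable space is embeddable. So it suffices to embed $X_n\setminus\{y\}$ for every $y\in X_n$. All placements below have integer coordinates, which gives the addition "even in $\mathbb Z^3$".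

The proof of (b) tells us what to build. With a constant parameter $a=1$ the bottom cap fits, with constant $a=2$ the top cap fits, and at the missing point we must jump from $1$ to $2$.

**Step 1: two strips with constant parameter.** For $a\in\{1,2\}$ and $b=3-a$, let $S_a$ be the placement
$$p_i=2ie,\qquad q_i=2ie+(a,b,-3),\qquad r_i=2ie+(-b,3,-a).$$
Then $\sigma=f$, since $a+b=3$. We check (2) on all levels. For $k\ge0$,
$$\begin{aligned}q_{i+k}-p_i&=(2k+a,\,2k+b,\,2k-3),\\ r_{i+k}-q_i&=(2k-3,\,2k+a,\,2k+b),\\ p_{i+k}-r_i&=(2k+b,\,2k-3,\,2k+a).\end{aligned}$$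
So the excess of the lower point over the upper point is $\max(3-2k,0)$, which is $3,1,0,0,\dots$ for $k=0,1,2,3,\dots$. This is $\omega$ for pairs in one level ($k=0$), for twisted pairs ($k=1$), and for the corresponding pairs further apart. For $k\ge1$,
$$\begin{aligned}p_{i+k}-q_i&=(2k-a,\,2k-b,\,2k+3),\\ q_{i+k}-r_i&=(2k+3,\,2k-a,\,2k-b),\\ r_{i+k}-p_i&=(2k-b,\,2k+3,\,2k-a),\end{aligned}$$
and all entries are $\ge0$ because $a,b\le2$. Finally $p_{i+k}-p_i=q_{i+k}-q_i=r_{i+k}-r_i=2ke\ge0$. So (2) holds on all levels.

**Step 2: deleting $x^+$ or $x^-$.** Take $S_1$ and put $x^-=(0,0,-3)$, with $\sigma=-3=f(x^-)$. Level 0 is $p_0=(0,0,0)$, $q_0=(1,2,-3)$, $r_0=(-2,3,-1)$. So $x^-\le p_0,q_0$ and $D(x^-,r_0)=2$. Level 1 is $(2,2,2),(3,4,-1),(0,5,1)$, all $\ge x^-$, and higher levels arise by adding multiples of $2e$. So (2) holds on $X_n\setminus\{x^+\}$.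

Take $S_2$ and put $x^+=2ne+(2,1,0)$, with $\sigma=6n+3=f(x^+)$. Relative to $2ne$, level $n$ is $(0,0,0),(2,1,-3),(-1,3,-2)$. So $x^+\ge p_n,q_n$ and $D(r_n,x^+)=3-1=2$. Relative to $2ne$, level $n-1$ is $(-2,-2,-2),(0,-1,-5),(-3,1,-4)$, all $\le(2,1,0)$, and lower levels are smaller still. So (2) holds on $X_n\setminus\{x^-\}$.

**Step 3: the placement when a point of level $j$ is deleted, $0\le j\le n-1$.** The *lower part* consists of $x^-$, the levels $<j$, and the two remaining points of level $j$. We place it as in $S_1$ with $x^-=(0,0,-3)$. The *upper part* consists of the levels $>j$ and $x^+$. We place it as in $S_2$ with $x^+=2ne+(2,1,0)$, and then translate it by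
$$\tau=\begin{cases}(0,0,0)&\text{if } q_j\text{ is deleted},\\(-1,0,1)&\text{if } p_j\text{ is deleted},\\(-1,1,0)&\text{if } r_j\text{ is deleted}.\end{cases}$$
Since $\sigma(\tau)=0$, we have $\sigma=f$ everywhere.

To remember $\tau$, look at the proof of Lemma 4. A level in form (I) with $a=1$ at the origin forces three equations on the level above: $r'_1=0$ (from $q$), $p'_2=2$ (from $r$), $q'_3=-1$ (from $p$). Level $j+1$ of $S_2$, relative to $2je$, is $(2,2,2),(4,3,-1),(1,5,0)$. It has $r'_1=1$, $p'_2=2$, $q'_3=-1$. The sum of these three numbers is $2$ instead of the $1$ that the three equations demand, so they cannot all hold after a translation with $\sigma(\tau)=0$. But the deleted point removes one of the equations, and $\tau$ is the translation with $\sigma(\tau)=0$ that makes the other two true. For $q_j$ deleted, $\tau_2=\tau_3=0$. For $p_j$ deleted, $\tau_1=-1$ and $\tau_2=0$. For $r_j$ deleted, $\tau_1=-1$ and $\tau_3=0$. That the resulting placement is correct is checked next.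

**Step 4: checking the placement.** Condition (2) holds within the lower part and within the upper part by Steps 1 and 2. It remains to treat pairs with one point in each part. Subtract $2je$ from all coordinates.

*Levels $<j$ and $x^-$ against the upper part.* Here $\omega=0$, so we need "$\le$". Level $j-1$ in $S_1$ is $(-2,-2,-2),(-1,0,-5),(-4,1,-3)$, with join $M=(-1,1,-2)$. So every point of a level $<j$ is $\le M$. If $j\ge1$, also $x^-=(0,0,-3)-2je\le(-2,-2,-5)\le M$. If $j=0$, then $x^-=(0,0,-3)$. Above, level $j+1$ in $S_2$ is $(2,2,2),(4,3,-1),(1,5,0)$, with meet $\mu=(1,2,-1)$. So every point of a level $>j$ is $\ge\mu+\tau$. Moreover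
$$x^+=2(n-j)e+(2,1,0)+\tau\ \ge\ (4,3,2)+\tau\ \ge\ \mu+\tau .$$
The three values of $\mu+\tau$ are $(1,2,-1)$, $(0,2,0)$, $(0,3,-1)$. All three are $\ge M=(-1,1,-2)$ and $\ge(0,0,-3)$. So all these pairs have $D=0$.

*Level $j$ against level $j+1$.* Write $p,q,r$ for level $j$ and $p',q',r'$ for level $j+1$. The excesses are as follows.

| deleted | remaining points of level $j$ | $p',\ q',\ r'$ | $D(\cdot,p'),D(\cdot,q'),D(\cdot,r')$ |
|---|---|---|---|
| $q_j$ | $p=(0,0,0)$ | $(2,2,2),\ (4,3,-1),\ (1,5,0)$ | $0,1,0$ |
| $q_j$ | $r=(-2,3,-1)$ | as above | $1,0,0$ |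
| $p_j$ | $q=(1,2,-3)$ | $(1,2,3),\ (3,3,0),\ (0,5,1)$ | $0,0,1$ |
| $p_j$ | $r=(-2,3,-1)$ | as above | $1,0,0$ |
| $r_j$ | $p=(0,0,0)$ | $(1,3,2),\ (3,4,-1),\ (0,6,0)$ | $0,1,0$ |
| $r_j$ | $q=(1,2,-3)$ | as above | $0,0,1$ |

For instance, in the second row $r-p'=(-4,1,-3)$ has excess $1$, while $r-q'=(-6,0,0)$ and $r-r'=(-3,-2,-1)$ have excess $0$. The table agrees with $\omega$: a point $p$ has excess $1$ only over $q'$, a point $q$ only over $r'$, and a point $r$ only over $p'$.

*Level $j$ against levels $\ge j+2$.* All excesses in the table are at most $1$, so each coordinate of (point of level $j$) minus (point of level $j+1$) is at most $1$. The points of level $j+1+k$ are those of level $j+1$ plus $2ke$. For $k\ge1$ all coordinate differences are therefore negative, so $D=0=\omega$.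

*Level $j$ against $x^+$.* Since $j\le n-1$, we need $D=0$. We have $x^+\ge(4,3,2)+\tau$, which is $(4,3,2)$, $(3,3,3)$, $(3,4,2)$ in the three cases $q_j,p_j,r_j$ deleted. In each case this dominates the two remaining points of level $j$ listed in the table.

So (2) holds, and $X_n\setminus\{y\}$ embeds whenever $y$ has level $j\le n-1$.

**Step 5: deleting a point of level $n$.** This is reduced to level $0$ by turning the ladder upside down. Let $\iota$ be the involution of $X_n$ with
$$p_i\leftrightarrow q_{n-i},\qquad r_i\leftrightarrow r_{n-i},\qquad x^-\leftrightarrow x^+ .$$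
Then $f\circ\iota=6n-f$. Levels go to levels, and $\{x^-,r_0\}\leftrightarrow\{r_n,x^+\}$. With $k=n-i-1$,
$$\{p_i,q_{i+1}\}\mapsto\{p_k,q_{k+1}\},\qquad \{q_i,r_{i+1}\}\mapsto\{r_k,p_{k+1}\},\qquad\{r_i,p_{i+1}\}\mapsto\{q_k,r_{k+1}\}.$$
So $\iota$ preserves $\omega$ and hence $d$. If $y$ has level $n$, then $\iota(y)$ has level $0$. Let $\varphi$ be the placement of $X_n\setminus\{\iota(y)\}$ from Step 3. Then $u\mapsto2ne-\varphi(\iota(u))$ is an isometric placement of $X_n\setminus\{y\}$ in $\mathbb Z^3$, and its coordinate sum is $6n-f(\iota(u))=f(u)$.

**Step 6: $d$ is a metric.** It is symmetric, integer-valued, and positive on distinct points: within a level its value is $6$, and all other distinct points have different $f$. Every three-point subset of $X_n$ is a proper subset, so by Steps 2–5 it is mapped into $\ell_1^3$ with all distances preserved. (The placements were checked through (1) and (2), which do not presuppose the triangle inequality.) So the triangle inequality holds in $X_n$. This completes the proof of Theorem 1. $\square$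

Theorem 1 says that each $X_n$ with $n\ge3$ is a minimal non-embeddable space for $\ell_1^3$ with exactly $3n+5$ points. So no finite list of forbidden finite subspaces characterizes the subspaces of $\ell_1^3$, even among finite integer-valued metric spaces. Suppose there were such a list, necessarily of non-embeddable spaces, all with at most $k$ points. For $3n+5>k$ the non-embeddable $X_n$ would contain a copy of a listed space. That copy would be a proper subspace, hence embeddable, a contradiction.

## From three dimensions to $m$: blocking signed coordinates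

In $\ell_1^m$ with $m>3$ the space $X_n$ may use the extra coordinates. We attach points that occupy them. The mechanism is visible in a star with center $0$ and leaves at distance $1$ from the center and $2$ from each other. The leaves $\pm\varepsilon_k$, where $\varepsilon_k$ is the $k$-th standard unit vector, show that $2m$ leaves fit in $\ell_1^m$. More do not fit: for leaves $h,h'$ we have $\|h-h'\|_1=\|h\|_1+\|h'\|_1$, so $h,h'$ have no coordinate in which both are nonzero with the same sign. Thus the leaves use disjoint nonempty sets of signed coordinates $(k,\pm)$, of which there are $2m$. With $2m-3$ leaves, all but three of the signed coordinates can be blocked.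

*Proof of Theorem 2.* Let $m,n\ge3$.

**Step 1: the space $Z$.** Add to $X_n$ two points $s,t$ with $f(s)=-12$, $f(t)=6n+12$ and $\omega=0$ for all pairs containing $s$ or $t$, with $d$ given by the same formula. Thus $d(s,u)=f(u)+12$ and $d(u,t)=6n+12-f(u)$ for $u\in X_n$, and $d(s,t)=6n+24$. Add further points $h_1,\dots,h_{2m-3}$ with
$$d(h_i,h_j)=2\ (i\ne j),\qquad d(h_i,u)=1+d(s,u)\ \text{ for }u\in X_n\cup\{s,t\}.$$
Call the result $Z$.

**Step 2: the placements of $X_n\setminus\{y\}$ fit in a box.** To add $s$ and $t$ we need that all the placements constructed above satisfy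
$$-4e\le\varphi(u)\le(2n+4)e\quad\text{for every placed point }u .\tag{4}$$
In $S_1$ and $S_2$ a point of level $i$ has coordinates between $2i-3$ and $2i+3$, so between $-3$ and $2n+3$. The caps $x^-=(0,0,-3)$ and $x^+=2ne+(2,1,0)$ also lie in this range. The translation $\tau$ has entries in $\{-1,0,1\}$ and is applied only to levels $i\ge1$, whose coordinates then lie between $2-3-1=-2$ and $2n+3+1=2n+4$, and to $x^+$, whose coordinates then lie between $2n-1$ and $2n+3$. For $y$ of level $n$ the placement is $u\mapsto2ne-\varphi(\iota(u))$ with $\varphi$ satisfying (4), and $2n-(2n+4)=-4$, $2n-(-4)=2n+4$. So (4) holds in all cases. We also recall that $\sigma=f$ in all placements.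

**Step 3: every subspace of $Z$ missing some $y\in X_n$ embeds in $\ell_1^m$.** It suffices to embed $Z\setminus\{y\}$. Take the placement $\varphi$ of $X_n\setminus\{y\}$ in $\mathbb R^3$ and put $s=-4e$, $t=(2n+4)e$. Then $\sigma(s)=-12=f(s)$ and $\sigma(t)=6n+12=f(t)$. By (4), $s\le\varphi(u)\le t$, so all excesses involving $s$ or $t$ are $0=\omega$. By (1), all distances on $(X_n\setminus\{y\})\cup\{s,t\}$ are correct. Translate so that $s=0$. Now all these points lie in the nonnegative orthant of $\mathbb R^3\subset\mathbb R^m$. Let $h_1,\dots,h_{2m-3}$ be the points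
$$-\varepsilon_1,\ -\varepsilon_2,\ -\varepsilon_3,\ \pm\varepsilon_4,\ \dots,\ \pm\varepsilon_m,$$
which are $3+2(m-3)=2m-3$ points. Any two of them are at distance $2$. If $u$ is one of the other points, then $u$ is zero in the coordinates $>3$ and nonnegative in the first three, so $\|h_i-u\|_1=1+\|u\|_1=1+d(s,u)$. All distances are correct.

In particular every triple of $Z$ embeds, since it misses a point of $X_n$. So $d$, which is clearly positive on distinct points, is a metric on $Z$.

**Step 4: $Z$ does not embed in $\ell_1^m$.** Suppose it does. Translate so that $s=0$ and reflect coordinates so that $t\ge0$. Let $K=\{k:t_k>0\}$.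

First we confine $X_n$ to the coordinates in $K$. For $u\in X_n$, $d(s,u)+d(u,t)=(f(u)+12)+(6n+12-f(u))=d(s,t)$. So by betweenness $0\le u\le t$, and $u_k=0$ for $k\notin K$. Hence $X_n\subset\mathbb R^K$.

Next we bound $|K|$ with the points $h_i$. We have $\|h_i\|_1=d(h_i,s)=1$ and $\|h_i-t\|_1=1+d(s,t)=\|h_i\|_1+\|t\|_1$. Since $|(h_i)_k-t_k|\le|(h_i)_k|+|t_k|$ for each $k$, equality holds for each $k$, so $h_i$ has no positive coordinate in $K$. From $\|h_i-h_j\|_1=2=\|h_i\|_1+\|h_j\|_1$ we see in the same way that for $i\ne j$ there is no coordinate in which $h_i$ and $h_j$ are both nonzero with the same sign. So the $2m-3$ nonzero vectors $h_i$ use disjoint nonempty subsets of the set of signed coordinates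
$$\{(k,-):1\le k\le m\}\cup\{(k,+):k\notin K\},$$
which has $2m-|K|$ elements. Hence $2m-3\le2m-|K|$, that is, $|K|\le3$. So $X_n$ embeds in $\ell_1^{3}$, contradicting Theorem 1(b).

**Step 5: conclusion.** Given $k$, choose $n\ge3$ with $3n+5>k$. A subspace of $Z$ with at most $k$ points misses a point of $X_n$, because $|X_n|=3n+5>k$. So it embeds in $\ell_1^m$ by Step 3, while $Z$ does not by Step 4. As $k$ was arbitrary, the congruence order of $\ell_1^m$ is infinite for $m\ge 3$. For $m=1$ it is $4$ (Menger's theorem; a proof was given in the section on the line), and for $m=2$ it is $6$ by Bandelt and Chepoi. $\square$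

## Finite subspaces do decide, by compactness

Theorem 2 should be read next to the following fact: a metric space $X$ embeds in $\ell_1^m$ if and only if all its finite subspaces do. One direction is trivial. For the other, fix $x_0\in X$ (for $X=\emptyset$ there is nothing to prove) and consider the product
$$P=\prod_{x\in X}\{v\in\mathbb R^m:\|v\|_1\le d(x_0,x)\},$$
which is compact by Tychonoff's theorem. For each pair $x,y\in X$ let $C_{x,y}\subseteq P$ be the set of families $(v_x)$ with $\|v_x-v_y\|_1=d(x,y)$. It is closed, since the condition is a continuous equation in two of the factors. Finitely many sets $C_{x,y}$ involve only finitely many points. Together with $x_0$ these form a finite subspace, which embeds in $\ell_1^m$, and we may translate so that $x_0\mapsto0$. Then the image of each point $x$ has norm $d(x_0,x)$. Setting $v_x=0$ for all remaining $x$, we get an element of $P$ in the intersection of the given sets. So the sets $C_{x,y}$ have the finite intersection property, and by compactness they have a common element $(v_x)$. The map $x\mapsto v_x$ is an isometric embedding of $X$.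

By Theorem 2, for $m\ge3$ the word "finite" in this statement cannot be replaced by "at most $k$ points" for any $k$.
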